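\title{Smoothings of rational surface singularities whose canonical algebra is not finitely generated}

\begin{abstract}
Koll\'ar conjectured that the canonical algebra of the total space of a smoothing of a rational surface singularity is finitely generated. We construct explicit counterexamples with a good $\mathbb{C}^*$-action. The total space is a quasi-cone over a rational surface obtained from a configuration of lines, each of which meets a fixed plane cubic in three points of the configuration. One ray of the bigraded canonical algebra is the section ring of a divisor that restricts to the cubic as a non-torsion line bundle of degree zero. All its sections vanish along the cubic, but in arbitrarily high degree some vanish there only to order one, and this is incompatible with finite generation.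
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
We work over $\mathbb{C}$. A normal surface germ $(X,x)$ is a \emph{rational singularity} if $R^1\rho_*\mathcal{O}_{\widetilde X}=0$ for one, equivalently every, resolution $\rho:\widetilde X\to X$. A \emph{smoothing} of $X$ is a flat morphism $f:(\mathcal{X},x)\to(\Delta,0)$ from a three-dimensional complex analytic germ onto a smooth curve germ, with $f^{-1}(0)\cong X$ and smooth general fibers. The total space $\mathcal{X}$ is smooth away from $x$, where $f$ is flat with smooth fibers, and it has depth $3$ at $x$ because the normal surface $X$ has depth $2$ there; so $\mathcal{X}$ is normal. Let $K_{\mathcal{X}}$ be its canonical Weil divisor and put $\mathcal{O}_{\mathcal{X}}(kK_{\mathcal{X}})=(\omega_{\mathcal{X}}^{\otimes k})^{\vee\vee}$. A section of this sheaf over an open set $W$ is a $k$-fold pluricanonical form on $W\setminus\{x\}$, and such forms can be multiplied. The \emph{canonical algebra} of $\mathcal{X}$ and its Veronese subalgebras are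
\[
\mathcal{K}(\mathcal{X})=\bigoplus_{k\ge0}\mathcal{O}_{\mathcal{X}}(kK_{\mathcal{X}}),\qquad
\mathcal{K}(\mathcal{X})^{(m)}=\bigoplus_{k\ge0}\mathcal{O}_{\mathcal{X}}(kmK_{\mathcal{X}})\quad(m\ge1).
\]
Finite generation always refers to the stalk at $x$, as an algebra over the local ring $\mathcal{O}_{\mathcal{X},x}$. The divisor $K_{\mathcal{X}}$ is not assumed to be Cartier or $\mathbb{Q}$-Cartier. We take the following statement from \cite{sandwiched}.

\medskip
\noindent\textbf{Conjecture (Koll\'ar).} \emph{If $\mathcal{X}$ is the total space of a smoothing of a rational surface singularity, then $\mathcal{K}(\mathcal{X})$ is finitely generated.}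
\medskip

Each graded piece of $\mathcal{K}(\mathcal{X})$ is a finite module, so the question is whether passing to the double dual creates essentially new forms in infinitely many degrees. If $mK_{\mathcal{X}}$ is Cartier with generator $\epsilon$, it does not: $\mathcal{O}_{\mathcal{X}}((k+m)K_{\mathcal{X}})=\epsilon\cdot\mathcal{O}_{\mathcal{X}}(kK_{\mathcal{X}})$, so the pieces of degree at most $m$ generate. This covers rational double points, whose smoothings are hypersurfaces. When $K_{\mathcal{X}}$ is not $\mathbb{Q}$-Cartier, one can try to make it so without changing the algebra. A \emph{small modification} of the germ $\mathcal{X}$ is a proper morphism $\pi:\mathcal{X}^+\to\mathcal{X}$ that is an isomorphism over the complement of an analytic subset $Y\subset\mathcal{X}$ such that both $Y$ and $\pi^{-1}(Y)$ have codimension at least $2$. If $\mathcal{X}^+$ is normal and $K_{\mathcal{X}^+}$ is $\mathbb{Q}$-Cartier and $\pi$-ample, then some $\mathcal{K}(\mathcal{X})^{(m)}$ is finitely generated (Section~\ref{sec:cons}). So finite generation is a test for the existence of such a model.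

Here is a case with $K_{\mathcal{X}}$ not $\mathbb{Q}$-Cartier. Let $S$ be the blow-up of $\mathbb{P}^2$ at $[0:0:1]$, with line class $H$ and exceptional curve $E$, and let $C\sim2H-E$ be the strict transform of a smooth conic through that point. The class of $C$ embeds $S$ as a cubic scroll in $\mathbb{P}^4$. On the affine cone $\mathcal{X}$ over $S$, the linear form $t$ that cuts out $C$ has the cone over a twisted cubic, a rational triple point, as fiber over $0$ and $S\setminus C$ as its other fibers. Since $\mathcal{X}\setminus\{x\}$ is a $\mathbb{C}^*$-bundle over $S$, the canonical algebra comes from the bigraded ring $\bigoplus_{k\ge0,\,n}H^0(S,kK_S+nC)$. As $K_S\sim-3H+E$, its piece of bidegree $(k,n)$ is spanned by the monomials $x_0^ix_1^jx_2^l$ with $i+j+l=2n-3k$ and $i+j\ge n-k$. This is the semigroup ring of the lattice points of a rational polyhedral cone, so it is finitely generated, although $K_S$ is not proportional to $C$ and hence $K_{\mathcal{X}}$ is not $\mathbb{Q}$-Cartier.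

Such examples suggest a positive answer, and the conjecture is known in several cases. Among them are the smoothings over the Artin component, which are induced by deformations of the rational double point resolution, hence all smoothings of rational double and triple points, and the smoothings of quotient surface singularities.

\subsection*{Results}
The conjecture is false in general.

\begin{theorem}\label{thm:main}
Let $Z\subset\mathbb{P}^2$ be a smooth cubic with the group law whose origin $O$ is a flex. Let $a\ge10$ and $g>a$ be integers, $G\subset Z$ a subgroup of order $g$, $G_0\subset G$ a subset with $a$ elements, and $\alpha\in Z$ a non-torsion point. From these data, Sections~\ref{sec:smoothing} and~\ref{sec:config} construct a smoothing $t:(\mathcal{X},x)\to(\mathbb{C},0)$ of a rational surface singularity $X$ such that $\mathcal{K}(\mathcal{X})$ is not a finitely generated $\mathcal{O}_{\mathcal{X},x}$-algebra. More precisely, $\mathcal{K}(\mathcal{X})^{(m)}$ is finitely generated for no $m\ge1$.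
\end{theorem}

Such data exist, for instance with $a=10$ and $g=11$, because $Z\cong(\mathbb{R}/\mathbb{Z})^2$ as a group. The total space $\mathcal{X}$ is the spectrum of a positively graded ring in which $t$ has degree one; the grading is the good $\mathbb{C}^*$-action. For the last statement below, recall that the \emph{fundamental cycle} of a surface singularity is the smallest nonzero effective exceptional divisor on the minimal resolution that has nonpositive intersection number with every exceptional curve; it contains every exceptional curve.

\begin{theorem}\label{thm:cons}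
Let $\mathcal{X}$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(1)] There is no small modification $\pi:\mathcal{X}^+\to\mathcal{X}$ of the germ with $\mathcal{X}^+$ normal and $K_{\mathcal{X}^+}$ $\mathbb{Q}$-Cartier and $\pi$-ample.
\item[(2)] For every $r\ge1$ the base change $\mathcal{X}_r$ of $\mathcal{X}$ along $t=s^r$ is again a smoothing of $X$, and no Veronese subalgebra of its canonical algebra is finitely generated.
\item[(3)] The conjecture fails for infinitely many $X$, all with reduced fundamental cycle. For fixed $a,g,Z,G,G_0$ it fails for the smoothings attached to all but countably many $\alpha\in Z$.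
\end{enumerate}
\end{theorem}

\subsection*{The method}
The cubic scroll shows the shape of the argument: for a cone, the canonical algebra is a bigraded ring $\bigoplus H^0(kK+nC)$ on a surface, and the problem becomes one about linear systems of plane curves. We need two things. The first is a reason for a section ring to be infinitely generated; Section~\ref{sec:cubic} exhibits one for plane curves with assigned multiple points on a cubic. The second is a supply of surfaces richer than scrolls that still contain an ample rational curve $C$. We obtain them by allowing cyclic quotient singularities on $C$: blow up points on a configuration of lines until the lines are disjoint and negative, and contract the lines. Section~\ref{sec:smoothing} shows that the resulting quasi-cones are smoothings of rational singularities, and Section~\ref{sec:canonical} computes their canonical algebras. Section~\ref{sec:config} chooses the lines so that the ring of Section~\ref{sec:cubic} reappears inside a ray of the canonical algebra, and proves Theorem~\ref{thm:main}. Section~\ref{sec:cons} proves Theorem~\ref{thm:cons}.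

\subsection*{Conventions and standard facts}
We work with algebraic varieties and pass to analytic germs only where this is said. For a divisor $M$ on a smooth variety $W$ we write $H^i(W,M)=H^i(W,\mathcal{O}_W(M))$ and
\[
\mathcal{R}(W,M)=\bigoplus_{l\ge0}H^0(W,lM).
\]
Three facts are used repeatedly.
\begin{enumerate}
\item[(F1)] On a normal variety or normal complex space, the sections of a reflexive coherent sheaf do not change when a closed (analytic) subset of codimension at least $2$ is removed. In particular two reflexive sheaves that agree outside such a subset agree.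
\item[(F2)] If $W$ is a variety, $\mathcal{L}$ and $\mathcal{F}$ are line bundles, $0\ne h\in H^0(W,\mathcal{L})$ and $W_h=\{h\ne0\}$, then $H^0(W_h,\mathcal{F})=\bigcup_{e\ge0}h^{-e}H^0(W,\mathcal{F}\otimes\mathcal{L}^e)$. If $W$ is projective and $\mathcal{L}$ is ample, $W_h$ is affine.
\item[(F3)] If $\Gamma$ is an irreducible curve on a smooth projective surface and $M\cdot\Gamma<0$, then every section of $M$ vanishes on $\Gamma$, that is, $H^0(M)=H^0(M-\Gamma)$.
\end{enumerate}

\section{Plane curves with multiple points on a cubic}\label{sec:cubic}

In a finitely generated section ring, a fixed component cannot stay small.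

\begin{lemma}\label{lem:linear}
Let $W$ be a smooth irreducible variety, $M$ a divisor and $\Gamma$ a prime divisor on $W$. Suppose that for all $l\ge1$ every section of $lM$ vanishes along $\Gamma$. If $\mathcal{R}(W,M)$ is a finitely generated $\mathbb{C}$-algebra, there is $\lambda\ge1$ such that $\operatorname{ord}_\Gamma(\sigma)\ge l/\lambda$ for all $l\ge1$ and all nonzero $\sigma\in H^0(W,lM)$.
\end{lemma}

\begin{proof}
Choose homogeneous generators and let $\lambda\ge1$ bound their degrees. A monomial of degree $l$ in the generators has at least $l/\lambda$ factors of positive degree, and each of these vanishes along $\Gamma$. The section $\sigma$ is a linear combination of such monomials.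
\end{proof}

So a section ring is infinitely generated as soon as all sections vanish along $\Gamma$ while some sections of large degree vanish there only a little. Elliptic curves make the first condition easy to arrange. Let $Z=\{c=0\}\subset\mathbb{P}^2$ be a smooth cubic with a flex $O$ as origin. We write $[p]$ for the divisor of a point $p\in Z$. A divisor $\sum n_i[p_i]$ of degree $0$ is principal if and only if $\sum n_ip_i=0$ in the group $Z$, and a nontrivial line bundle of degree $0$ has no nonzero section. The tangent line at the flex gives $\mathcal{O}_Z(1)\cong\mathcal{O}_Z(3[O])$, so three distinct points of $Z$ are collinear if and only if their sum is $0$.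

Fix distinct points $p_1,\dots,p_a\in Z$ and let $\mathcal{Q}_l$ be the space of forms of degree $la$ with multiplicity at least $3l$ at every $p_i$. The numbers are chosen so that B\'ezout's theorem is sharp: a member of $\mathcal{Q}_l$ that is not divisible by $c$ meets $Z$ in $3la$ points counted with multiplicity, and the $p_i$ already account for $a\cdot3l$ of them. Its restriction to $Z$ therefore has divisor $3l\sum[p_i]$, which forces $3l\sum[p_i]\sim3la[O]$, that is, $3l\sum p_i=0$ in $Z$. Hence:
\begin{equation}\label{eq:allvanish}
\text{if $\textstyle\sum p_i\in Z$ is not torsion, every form in $\mathcal{Q}_l$, $l\ge1$, is divisible by $c$.}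
\end{equation}
Counting conditions gives $\dim\mathcal{Q}_l\ge\binom{la+2}{2}-a\binom{3l+1}{2}=\frac12(a^2-9a)l^2+1$. The smallest $a$ for which this bound grows is $a=10$: curves of degree $10l$ with ten points of multiplicity $3l$ form a space of dimension at least $5l^2+1$, and all of them contain $Z$. The point is that they need contain it only once.

\begin{proposition}\label{prop:orderone}
Let $a\ge10$ and let $p_1,\dots,p_a\in Z$ be any distinct points. For every $l\ge1$ there is a form $\Phi_l\in\mathcal{Q}_l$ that is divisible by $c$ but not by $c^2$.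
\end{proposition}

\begin{proof}
Let $S_1$ be the blow-up of $\mathbb{P}^2$ at the $p_i$, with line class $H$ and exceptional curves $E_i$. Put $Q=aH-3\sum E_i$, so that $\mathcal{Q}_l=H^0(S_1,lQ)$. The strict transform $Z_1$ of $Z$ has class $3H-\sum E_i\sim-K_{S_1}$. We need a section of
\[
W_l=lQ-Z_1\sim(la-3)H-(3l-1)\sum E_i
\]
that does not vanish identically on $Z_1$; then $\Phi_l$ is $c$ times the corresponding form.

We show that $W_l$ is ample by the Nakai--Moishezon criterion, which asks for $W_l^2>0$ and $W_l\cdot\Gamma>0$ for every irreducible curve $\Gamma$. Comparing coefficients of $H$ and $E_i$ gives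
\[
3W_l\sim(la-3)Z_1+l(a-9)\sum E_i,
\]
with both coefficients positive since $a\ge10$. On the components, $W_l\cdot Z_1=3(la-3)-(3l-1)a=a-9>0$ and $W_l\cdot E_i=3l-1>0$; in particular $W_l^2>0$. For any other irreducible curve $\Gamma$ the numbers $Z_1\cdot\Gamma$ and $\sum E_i\cdot\Gamma$ are nonnegative with sum $3H\cdot\Gamma>0$, so $W_l\cdot\Gamma>0$.

Since $W_l-Z_1\sim K_{S_1}+W_l$, Kodaira vanishing gives $H^1(S_1,W_l-Z_1)=0$, so the restriction $H^0(S_1,W_l)\to H^0(Z_1,W_l|_{Z_1})$ is onto. The target is nonzero, because $W_l|_{Z_1}$ has degree $a-9>0$ on a curve of genus one.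
\end{proof}

If $a\ge10$ and $\sum p_i$ is not torsion, then \eqref{eq:allvanish}, Proposition~\ref{prop:orderone} and Lemma~\ref{lem:linear} show that $\bigoplus_l\mathcal{Q}_l=\mathcal{R}(S_1,Q)$ is not finitely generated: otherwise $1=\operatorname{ord}_{Z_1}(\Phi_l)\ge l/\lambda$ for all $l$. The proof of Theorem~\ref{thm:main} is this argument, transplanted into a canonical algebra.

\begin{remark}
A weaker bound, which also contradicts Lemma~\ref{lem:linear}, holds for every nef and big divisor $Q$ and every irreducible curve $\Gamma$ on a smooth projective surface. By Kodaira's lemma $eQ\sim Q_0+F$ with $e\ge1$, $Q_0$ ample and $F$ effective. For $i\ge e$ the divisor $(i-e)Q+Q_0$ is ample; if $j$ times it is very ample, then $jiQ\sim j((i-e)Q+Q_0)+jF$ has a section of order $j\operatorname{mult}_\Gamma F$ along $\Gamma$, and the ratio of order to degree is $(\operatorname{mult}_\Gamma F)/i\to0$. Our $Q$ is nef because $3Q\sim aZ_1+(a-9)\sum E_i$, $Q\cdot Z_1=0$ and $Q\cdot E_i=3$, and big because $Q^2=a^2-9a>0$.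
\end{remark}

\section{Smoothings from configurations of lines}\label{sec:smoothing}

\subsection{The graded ring}
Let $L_1,\dots,L_d\subset\mathbb{P}^2$ be distinct lines, $d\ge1$, with equations $\ell_j=0$, and let $\mathcal{P}\subset\mathbb{P}^2$ be a finite set such that
\begin{enumerate}
\item[(a)] $L_i\cap L_j\subset\mathcal{P}$ for $i\ne j$;
\item[(b)] every $p\in\mathcal{P}$ lies on $\mu_p\ge1$ of the lines;
\item[(c)] $N_j:=|L_j\cap\mathcal{P}|-1\ge2$ for all $j$.
\end{enumerate}
Let $S'\to\mathbb{P}^2$ be the blow-up of $\mathcal{P}$, with exceptional curves $E_p$, $E=\sum_pE_p$ and line class $H$, so $K_{S'}\sim-3H+E$. The strict transforms $L_j'\sim H-\sum_{p\in L_j}E_p$ are smooth rational curves with $L_j'^2=-N_j$, pairwise disjoint by (a). Fix a line $C=\{t=0\}$ with $C\cap\mathcal{P}=\emptyset$ and regard it as a curve of class $H$ on $S'$. It meets $L_j'$ transversally in one point $q_j$, and the $q_j$ are distinct by (a). Put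
\[
S^\circ=S'\setminus\bigcup_jL_j',\qquad U=S^\circ\setminus C,\qquad R=\bigoplus_{n\in\mathbb{Z}}R_n,\quad R_n=H^0(S^\circ,nC).
\]
Then $R$ is the ring of global functions on the principal $\mathbb{G}_m$-bundle
\[
\beta:V=\operatorname{Spec}_{S^\circ}\bigoplus_{n\in\mathbb{Z}}\mathcal{O}(nC)\longrightarrow S^\circ .
\]
We identify $\mathcal{O}(C)$ with $\mathcal{O}(H)$ so that the canonical section of $\mathcal{O}(C)$ is the linear form $t\in R_1$. The goal of this section is to show that $t:\operatorname{Spec}R\to\mathbb{A}^1$ is a smoothing of a rational singularity.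

Sections over $S^\circ$ have an elementary description. For a quotient of forms put $\operatorname{ord}_p(F/F')=\operatorname{mult}_pF-\operatorname{mult}_pF'$. Call a \emph{fraction} a homogeneous rational function $\sigma=F/\prod_j\ell_j^{e_j}$. A homogeneous rational function of degree $n$ is a rational section of $\mathcal{O}(nH)$ whose divisor on $S'$ is the strict transform of its divisor in the plane plus $\sum_p\operatorname{ord}_p(\sigma)E_p$. Hence, for all $n,k\in\mathbb{Z}$,
\begin{equation}\label{eq:fractions}
H^0(S^\circ,nH+kE)=\{\text{fractions $\sigma$ of degree $n$ with }\operatorname{ord}_p\sigma\ge-k\text{ for all }p\in\mathcal{P}\}\cup\{0\}.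
\end{equation}

The surface $S^\circ$ is not complete, so it is not evident that $R_n$ has finite dimension. The negativity of the $L_j'$ bounds the poles. Let $\nu$ be the least common multiple of the $N_j$ and
\[
M_n=nC+\sum_j\lfloor n/N_j\rfloor L_j'\quad(n\in\mathbb{Z}),\qquad\text{so that}\quad M_{n+i\nu}=M_n+iM_\nu .
\]

\begin{lemma}\label{lem:Mn}
$R_n=H^0(S',M_n)$ for all $n$. In particular $R_n=0$ for $n<0$ and $R_0=\mathbb{C}$.
\end{lemma}

\begin{proof}
An element of $R_n$ lies in $H^0(S',nC+\sum e_iL_i')$ for some integers $e_i$. If $e_j>n/N_j$, then $(nC+\sum e_iL_i')\cdot L_j'=n-e_jN_j<0$, and by (F3) we may lower $e_j$ by one. After finitely many steps $e_j\le\lfloor n/N_j\rfloor$ for all $j$. If $n<0$, then $M_n\cdot H=n+\sum\lfloor n/N_j\rfloor<0$, and since $H$ is nef, $M_n$ has no nonzero section. Finally $M_0=0$.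
\end{proof}

\subsection{The ring of the special fiber}
The fiber over $t=0$ should be a quasi-cone over $C\cong\mathbb{P}^1$. What has to be shown is that every section on $C$ with the permitted poles at the $q_j$ lifts to $S'$. Fix a point $c_0\in C$ different from the $q_j$ and a linear form $T$ on $C$ that vanishes at $c_0$. A rational section of $\mathcal{O}_C(nC)$ is then $\phi T^n$ with $\phi$ a rational function on $C$. Put
\[
\Theta=c_0+\sum_j\frac1{N_j}q_j,\qquad\lfloor n\Theta\rfloor=nc_0+\sum_j\lfloor n/N_j\rfloor q_j,\qquad A=\bigoplus_{n\ge0}H^0(C,\lfloor n\Theta\rfloor)\,T^n .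
\]

\begin{lemma}\label{lem:fiber}
Restriction to $C$ induces an isomorphism of graded rings $R/tR\cong A$.
\end{lemma}

\begin{proof}
Let $n\ge1$. We pass from $M_{n-1}$ to $M_n$ in two steps, through $M'=M_{n-1}+\sum_{N_j\mid n}L_j'$, so that $M_n=M'+C$. If $N_j\mid n$, then $M'\cdot L_j'=(n-1)-\frac{n}{N_j}N_j=-1$. All cohomology of $\mathcal{O}_{\mathbb{P}^1}(-1)$ vanishes, so the sequence
\[
0\to\mathcal{O}(M_{n-1})\to\mathcal{O}(M')\to\bigoplus_{N_j\mid n}\mathcal{O}_{L_j'}(-1)\to0
\]
gives $H^i(S',M')=H^i(S',M_{n-1})$ for all $i$. Next consider $0\to\mathcal{O}(M')\to\mathcal{O}(M_n)\to\mathcal{O}_C(M_n)\to0$, where $\deg M_n|_C=n+\sum\lfloor n/N_j\rfloor\ge0$ and hence $H^1(C,M_n|_C)=0$. Starting from $H^1(S',\mathcal{O})=0$, induction gives $H^1(S',M_n)=0$ for all $n\ge0$, and with Lemma~\ref{lem:Mn} exact sequences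
\[
0\to R_{n-1}\xrightarrow{\ t\ }R_n\to H^0(C,M_n|_C)\to0\qquad(n\ge1).
\]
The same sequence is exact for $n=0$, where it reads $0\to0\to\mathbb{C}\to\mathbb{C}\to0$. Since $C$ meets $L_j'$ transversally in $q_j$, the space $H^0(C,M_n|_C)$ consists of the rational sections of $\mathcal{O}_C(nC)$ with poles of order at most $\lfloor n/N_j\rfloor$ at $q_j$ and no others, and this is $A_n$. Restriction of sections from $S^\circ$ to $C\setminus\{q_1,\dots,q_d\}$ is multiplicative, so it is a ring homomorphism with image $A$ and kernel $tR$.
\end{proof}

By induction on the degree, $R$ is generated by $t$ and lifts of homogeneous generators of $A$.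

\begin{example}\label{ex:oneline}
Let $d=1$, $N=N_1$, with coordinates $t,u,\ell$ on $\mathbb{P}^2$, $L_1=\{\ell=0\}$, and let $\mathcal{P}$ consist of the points $\ell=u-a_it=0$ for distinct $a_0,\dots,a_N\in\mathbb{C}$. Take $T=u$. Then $A_n$ is spanned by the monomials $u^i\ell^{n-i}$ with $i\ge0$ and $i-n\le n/N$. If $e=i-n>0$, the condition says $i\ge e(N+1)$, so the monomial is $(u^{N+1}/\ell)^e\,u^{i-e(N+1)}$. Hence $A$ is generated by $u$, $\ell$ and $u^{N+1}/\ell$. By \eqref{eq:fractions} the fraction $w=\prod_i(u-a_it)/\ell$ lies in $R_N$, and it lifts the third generator. So $R$ is a quotient of the three-dimensional domain $\mathbb{C}[t,u,\ell,w]/(\ell w-\prod_i(u-a_it))$, and since the domain $R$ contains $\mathbb{C}[t,u,\ell]$, the two are equal. This is a smoothing of the $A_N$-singularity $\ell w=u^{N+1}$.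
\end{example}

\subsection{The singularity}
To study $X=\operatorname{Spec}A$ we use the analogue of the blow-up of the vertex of a cone. It is not smooth, but its singularities are of type $A$, and it maps to $C$ by an affine morphism, which makes $H^1$ computable.

\begin{proposition}\label{prop:X}
The ring $A$ is a finitely generated normal domain of dimension $2$. The surface $X=\operatorname{Spec}A$ is smooth outside the vertex $x$ defined by $A_+=\bigoplus_{n>0}A_n$, and $x$ is a rational singularity, also as an analytic germ. The exceptional set of the minimal resolution consists of a smooth rational curve of self-intersection $-(d+1)$ and, for $j=1,\dots,d$, a chain of $N_j-1$ smooth rational $(-2)$-curves attached to it by one end. The fundamental cycle is reduced.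
\end{proposition}

\begin{proof}
\emph{Finite generation.} The divisor $\nu\Theta$ is integral of some degree $\delta>0$, so $A^{(\nu)}=\bigoplus_iA_{i\nu}\cong\bigoplus_iH^0(\mathbb{P}^1,\mathcal{O}(i\delta))$ is a Veronese subring of a polynomial ring in two variables; it is finitely generated of dimension $2$. For $0\le r<\nu$ we have $\lfloor(r+i\nu)\Theta\rfloor=\lfloor r\Theta\rfloor+i\nu\Theta$ with $\deg\lfloor r\Theta\rfloor\ge0$. Multiplication $H^0(\mathcal{O}(e))\otimes H^0(\mathcal{O}(e'))\to H^0(\mathcal{O}(e+e'))$ on $\mathbb{P}^1$ is onto for $e,e'\ge0$, so $A_{r+i\nu}=A_r\cdot A_{i\nu}$. Thus $A$ is a finite $A^{(\nu)}$-module.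

\emph{The partial resolution.} Let $\mathcal{A}=\bigoplus_{n\ge0}\mathcal{O}_C(\lfloor n\Theta\rfloor)T^n$ and $Y=\operatorname{Spec}_C\mathcal{A}$, and let $P_0\subset Y$ be the zero section, defined by $\mathcal{A}_+$. Away from the $q_j$, $Y$ is a line bundle over $C$. Near $q_j$ let $z$ be a local coordinate and $N=N_j$. There $\mathcal{A}_n$ is generated by $z^{-\lfloor n/N\rfloor}T^n$. With $w=z^{-1}T^N$ and $n=eN+r$, $0\le r<N$, this generator is $w^eT^r$. The elements $w^eT^r$ also form an $\mathcal{O}_C$-basis of $\mathcal{O}_C[T,w]/(T^N-zw)$, so this algebra maps isomorphically onto $\mathcal{A}$. Hence $Y$ has exactly one singular point over $q_j$, namely $z=w=T=0$; it is of type $A_{N-1}$ and lies on $P_0=\{w=T=0\}$. So $Y$ is normal, integral and smooth outside $P_0$, and $A=H^0(Y,\mathcal{O}_Y)$ is a normal domain.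

\emph{The morphism $\psi:Y\to X$ is projective.} Each $\lfloor n\Theta\rfloor$ has degree at least $0$ and is globally generated. So $\mathcal{O}_C\otimes A\to\mathcal{A}$ is onto and $Y$ is closed in $C\times X$.

\emph{It is an isomorphism over $X\setminus\{x\}$.} Let $i\ge1$, $0\ne h\in H^0(C,i\nu\Theta)$ and $\eta=hT^{i\nu}\in A$. Locally $\eta$ is the generator of $\mathcal{A}_{i\nu}$ times a function on $C$ with the same zeros as the section $h$. So $\psi^{-1}(D(\eta))$ lies over the affine open set $C_h$, and it is the principal open subset defined by $\eta$ in the affine scheme $Y|_{C_h}$. For $n\in\mathbb{Z}$ the degree $n$ part of its ring is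
\[
\bigcup_eh^{-e}H^0(C_h,\lfloor n\Theta\rfloor+ei\nu\Theta)\,T^n=H^0(C_h,\lfloor n\Theta\rfloor)\,T^n,
\]
as $h$ generates $\mathcal{O}(i\nu\Theta)$ on $C_h$. By (F2) the degree $n$ part of $A[1/\eta]$ is the same space. So $\psi$ is an isomorphism over $D(\eta)$. These sets cover $X\setminus\{x\}$, because the $\nu$-th power of a nonzero homogeneous element of $A_+$ is such an $\eta$.

\emph{The fiber over $x$ is $P_0$.} Elements of $A_+$ vanish on $P_0$, so $\psi(P_0)=x$. Conversely let $y\in\psi^{-1}(x)$ and choose $h\in H^0(C,\nu\Theta)$ that generates $\mathcal{O}(\nu\Theta)$ near the image of $y$ in $C$. Then $hT^\nu\in A_+$ vanishes at $y$. A local section $b$ of $\mathcal{A}_n$, $n\ge1$, satisfies $b^\nu\in\mathcal{A}_{n\nu}=\mathcal{O}_C\cdot(hT^\nu)^n$, so it vanishes at $y$, and $y\in P_0$. Therefore $X\setminus\{x\}\cong Y\setminus P_0$ is smooth.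

\emph{Rationality.} Since $Y\to C$ is affine, $H^1(Y,\mathcal{O}_Y)=\bigoplus_nH^1(C,\lfloor n\Theta\rfloor)=0$. Let $\rho:\widetilde Y\to Y$ be the minimal resolution. Points of type $A_{N-1}$ are rational, so $\rho_*\mathcal{O}_{\widetilde Y}=\mathcal{O}_Y$, $R^1\rho_*\mathcal{O}_{\widetilde Y}=0$, and the Leray spectral sequence gives $H^1(\widetilde Y,\mathcal{O})=0$. Now $\psi\rho$ is a resolution of the affine surface $X$, so $R^1(\psi\rho)_*\mathcal{O}=0$. For the analytic germ, the theorem on formal functions identifies the completions of the algebraic and of the analytic stalk of $R^1(\psi\rho)_*\mathcal{O}$ at $x$ with the inverse limit of $H^1$ of the structure sheaves of the infinitesimal neighborhoods of the fiber. These neighborhoods are projective, so the two limits agree by GAGA, and the analytic stalk vanishes too.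

\emph{The resolution graph.} Over $q_j$ the surface $\widetilde Y$ is covered by charts with coordinates $u_i=z/T^i$, $v_i=T^{i+1}/z$ for $0\le i\le N-1$, glued by $u_{i+1}=1/v_i$ and $v_{i+1}=u_iv_i^2$, in which
\[
T=u_iv_i,\qquad z=u_i^{i+1}v_i^i,\qquad w=u_i^{N-i-1}v_i^{N-i}.
\]
The curve $\{v_0=0\}$ is the strict transform $\widetilde P_0$ of $P_0$, the curves $\Gamma_{j,i}=\{u_{i-1}=0\}\cup\{v_i=0\}$ for $1\le i\le N-1$ are exceptional, and $F_j=\{u_{N-1}=0\}$ is the strict transform of the reduced fiber $\{z=T=0\}$. They form a chain in this order, and $T$ vanishes to order one on each. Near $c_0$ the function $T$ is the fiber coordinate times a local coordinate at $c_0$, so it also vanishes to order one on the fiber $F_0$ over $c_0$. Thus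
\[
\operatorname{div}(T)=\mathcal{E}+F_0+\sum_jF_j,\qquad\mathcal{E}=\widetilde P_0+\sum_{j,i}\Gamma_{j,i},
\]
where $\mathcal{E}$ is the reduced exceptional divisor of $\psi\rho$. A principal divisor has degree $0$ on a complete curve. The curve $\widetilde P_0\cong C$ meets $F_0$ and the $d$ curves $\Gamma_{j,1}$, so $\widetilde P_0^2=-(d+1)$; each $\Gamma_{j,i}$ has two neighbors in its chain, so $\Gamma_{j,i}^2=-2$. There is no $(-1)$-curve, so the resolution is minimal. For every exceptional curve $\Gamma$ we have $\mathcal{E}\cdot\Gamma=-(F_0+\sum F_j)\cdot\Gamma\le0$, so the fundamental cycle is at most $\mathcal{E}$, and hence equal to it.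
\end{proof}

For $d=1$ the graph is a chain of $N$ curves of self-intersection $-2$, in agreement with Example~\ref{ex:oneline}.

\subsection{Contracting the lines}
The general fiber of $t$ will be the spectrum of $\mathcal{O}(U)$. To know that it is smooth we show that $U$ is affine, by exhibiting it as the complement of an ample divisor on the surface obtained by contracting the $L_j'$.

\begin{lemma}\label{lem:S}
There are a birational morphism $\varphi:S'\to S$ onto a normal projective surface and an ample line bundle $\mathcal{L}$ on $S$ such that $\varphi^*\mathcal{L}=\mathcal{O}(M_\nu)$, the curves $L_j'$ are contracted to distinct points $s_j$, and $S^\circ\cong S\setminus\{s_1,\dots,s_d\}$. Moreover $R_{i\nu}=H^0(S,\mathcal{L}^i)$, the section $t^\nu$ of $\mathcal{L}$ vanishes at all $s_j$, and $U=S_{t^\nu}$ is affine.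
\end{lemma}

\begin{proof}
First, $M_\nu=\nu C+\sum\frac{\nu}{N_j}L_j'$ is base point free. As a section of $M_\nu$, the element $t^\nu$ has divisor $M_\nu$, so base points lie on $C\cup\bigcup L_j'$. By Lemma~\ref{lem:fiber} the map $R_\nu\to H^0(C,M_\nu|_C)$ is onto, and $M_\nu|_C$ is globally generated, so there are none on $C$. On $L_j'$ the degree of $M_\nu$ is $\nu-\frac{\nu}{N_j}N_j=0$, so $M_\nu|_{L_j'}$ is trivial, and a section that is nonzero at $q_j\in C\cap L_j'$ has no zero on $L_j'$.

Second, the irreducible curves $\Gamma$ with $M_\nu\cdot\Gamma=0$ are exactly the $L_j'$. For any other $\Gamma$, all terms of $M_\nu\cdot\Gamma=\nu H\cdot\Gamma+\sum\frac{\nu}{N_j}L_j'\cdot\Gamma$ are nonnegative. If the sum is $0$, then $H\cdot\Gamma=0$, so $\Gamma=E_p$ for some $p$; but $E_p\cdot L_j'=1$ for some $j$ by (b). Also $M_\nu^2=\nu M_\nu\cdot C>0$.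

Let $S'\xrightarrow{\varphi}S\to\mathbb{P}^{M}$ be the Stein factorization of the morphism defined by $|M_\nu|$: the second map is finite, $S$ is normal, $\varphi_*\mathcal{O}_{S'}=\mathcal{O}_S$ and $\varphi$ has connected fibers. The pull-back $\mathcal{L}$ of $\mathcal{O}(1)$ to $S$ is ample. Since $M_\nu^2>0$, $S$ is a surface and $\varphi$ is birational. It contracts exactly the $L_j'$; these are disjoint and the fibers are connected, so $\varphi^{-1}(s_j)=L_j'$ for distinct points $s_j$. By Zariski's main theorem $\varphi$ is an isomorphism over $S\setminus\{s_j\}$. The projection formula gives $H^0(S,\mathcal{L}^i)=H^0(S',iM_\nu)=R_{i\nu}$. The zero set of $t^\nu$ on $S$ is $\varphi(C\cup\bigcup L_j')$, whose complement is $U$, and $U$ is affine by (F2).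
\end{proof}

\subsection{The smoothing}

\begin{proposition}\label{prop:smoothing}
The ring $R$ is a finitely generated normal domain of dimension $3$. Let $\mathcal{X}=\operatorname{Spec}R$, with vertex $x$ defined by $R_+$. Then $t:\mathcal{X}\to\mathbb{A}^1$ is flat, its fiber over $0$ is $X$, and it is a smooth morphism outside $x$. So the analytic germ of $t$ at $x$ is a smoothing of the rational surface singularity $(X,x)$.
\end{proposition}

\begin{proof}
The ring $R$ is the ring of global functions on the smooth irreducible variety $V$, so it is a normal domain. It is finitely generated because $A$ is. Since $t$ is a nonzero nonunit and $\dim R/tR=2$, we get $\dim R=3$. A torsion-free $\mathbb{C}[t]$-module is flat, so $t$ is flat, and the fiber over $0$ is $X$ by Lemma~\ref{lem:fiber}. By (F2) on $S^\circ$,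
\[
R[t^{-1}]_n=\bigcup_et^{-e}H^0(S^\circ,(n+e)C)=H^0(U,nC)=\mathcal{O}(U)\,t^n .
\]
So $R[t^{-1}]=\mathcal{O}(U)[t,t^{-1}]$, and since $U$ is affine, $t$ is the projection $U\times\mathbb{G}_m\to\mathbb{G}_m$ over $t\ne0$, which is smooth. At the points of $X\setminus\{x\}$ the morphism is flat with smooth fiber by Proposition~\ref{prop:X}, hence smooth.
\end{proof}

\begin{remark}
Condition (a) makes the $L_j'$ disjoint and the $q_j$ distinct. Without (b), a curve $E_p$ with $\mu_p=0$ lies in $U$, which is then not affine. Of (c), the inequality $N_j\ge1$ is essential for Lemma~\ref{lem:Mn}: in Example~\ref{ex:oneline} with a single point, $N=0$, all powers of $(u-a_0t)/\ell$ lie in $R_0$. The stronger $N_j\ge2$ only makes the chains in Proposition~\ref{prop:X} nonempty.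
\end{remark}

\section{The canonical algebra as a bigraded ring}\label{sec:canonical}

For an ordinary cone, the complement of the vertex is a $\mathbb{G}_m$-bundle over the base, and pluricanonical forms are computed there. Here $\mathcal{O}(C)$ is a line bundle only on $S^\circ$, away from the points $s_j$. By (F1) it is enough that the bundle $V$ over $S^\circ$ fills $\mathcal{X}$ up to codimension $2$. Let $\iota:V\to\mathcal{X}$ be the morphism given by $\Gamma(V,\mathcal{O}_V)=R$.

\begin{lemma}\label{lem:open}
The morphism $\iota$ is an open immersion and $\dim(\mathcal{X}\setminus V)\le1$.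
\end{lemma}

\begin{proof}
Let $i\ge1$ and let $0\ne h\in R_{i\nu}=H^0(S,\mathcal{L}^i)$ vanish at all $s_j$. Then $S_h$ is affine and contained in $S^\circ$. A local generator of $\mathcal{O}(C)$ is a unit on $V$, so $\iota^{-1}(D(h))=\beta^{-1}(S_h)$, an affine variety with ring $\bigoplus_nH^0(S_h,nC)$. By Lemma~\ref{lem:Mn} and (F2) on $S'$,
\[
R[1/h]_n=\bigcup_eh^{-e}H^0(S',M_n+eiM_\nu)=H^0(\varphi^{-1}(S_h),M_n)=H^0(S_h,nC).
\]
So $\iota$ is an isomorphism over $D(h)$. The sets $S_h$ cover $S^\circ$, because the ideal sheaf of $\{s_1,\dots,s_d\}$ twisted by $\mathcal{L}^i$ is globally generated for $i\gg0$. Hence $\iota$ maps $V$ isomorphically onto the union of the $D(h)$. The choice $h=t^\nu$ shows $\mathcal{X}\setminus V\subset\{t=0\}=X$. The surface $X$ is irreducible and meets $V$ in the nonempty open subset $\beta^{-1}(C\cap S^\circ)$.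
\end{proof}

Put $B_k=\Gamma(\mathcal{X},\mathcal{O}_{\mathcal{X}}(kK_{\mathcal{X}}))$, a finite $R$-module, and $B=\bigoplus_{k\ge0}B_k$, $B^{(m)}=\bigoplus_{k\ge0}B_{km}$.

\begin{proposition}\label{prop:B}
Compatibly with products, $B_k=\bigoplus_{n\in\mathbb{Z}}B_{k,n}$ with
\[
B_{k,n}=H^0(S^\circ,kK_{S'}+nC).
\]
By \eqref{eq:fractions}, $B_{k,n}$ is the space of fractions of degree $n-3k$ with $\operatorname{ord}_p\ge-k$ for all $p\in\mathcal{P}$.
\end{proposition}

\begin{proof}
If $\tau$ is a local generator of $\mathcal{O}(C)$, viewed as a fiber coordinate on $V$, the relative form $d\tau/\tau$ generates $\Omega^1_{V/S^\circ}$. Replacing $\tau$ by $\epsilon\tau$, with $\epsilon$ a unit on the base, adds $d\epsilon/\epsilon$, which is zero as a relative form. So $\Omega^1_{V/S^\circ}$ is trivial, and taking determinants in $0\to\beta^*\Omega^1_{S^\circ}\to\Omega^1_V\to\Omega^1_{V/S^\circ}\to0$ gives $\omega_V\cong\beta^*\omega_{S^\circ}$. By (F1), Lemma~\ref{lem:open} and the projection formula,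
\[
B_k=\Gamma(V,\beta^*\omega_{S^\circ}^{k})=\bigoplus_{n}H^0(S^\circ,\omega_{S^\circ}^k\otimes\mathcal{O}(nC)).
\]
All identifications are induced by the powers of one isomorphism of line bundles, so they respect products. Finally $kK_{S'}+nC\sim(n-3k)H+kE$.
\end{proof}

The conjecture concerns the analytic germ, whereas $B$ is a global algebraic object. Let $\mathcal{O}^{\mathrm{an}}=\mathcal{O}_{\mathcal{X},x}$ be the analytic local ring; the local homomorphism $R_{R_+}\to\mathcal{O}^{\mathrm{an}}$ is flat. By (F1), $B_k=((\Omega_R^3)^{\otimes k})^{\vee\vee}$, and the same formula holds analytically. Differentials are compatible with analytification, and duals of finite modules commute with flat base change. Therefore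
\begin{equation}\label{eq:stalk}
\mathcal{K}(\mathcal{X})^{(m)}_x=B^{(m)}\otimes_R\mathcal{O}^{\mathrm{an}}.
\end{equation}
The grading allows us to go back from the stalk to $B$.

\begin{lemma}\label{lem:descent}
Let $R_{R_+}\to\Lambda$ be a flat local homomorphism of local rings and $m\ge1$. If $B^{(m)}\otimes_R\Lambda$ is a finitely generated $\Lambda$-algebra, then $B^{(m)}$ is a finitely generated $\mathbb{C}$-algebra.
\end{lemma}

\begin{proof}
The algebra $B^{(m)}\otimes_R\Lambda$ is generated by its pieces $B_{km}\otimes_R\Lambda$ with $k\le k_0$, for some $k_0$. Let $B'\subset B^{(m)}$ be the $R$-subalgebra generated by the finite modules $B_{km}$, $k\le k_0$. It is bigraded and finitely generated over $R$, hence over $\mathbb{C}$. The graded $R$-module $J_k=B_{km}/B'_{km}$ satisfies $J_k\otimes_R\Lambda=0$. A flat local homomorphism is faithfully flat, so $(J_k)_{R_+}=0$. The annihilator of a nonzero homogeneous element of $J_k$ is a proper homogeneous ideal, which lies in $R_+$ because $R_0=\mathbb{C}$ and $R_n=0$ for $n<0$; such an element would survive in the localization. So $J_k=0$ for all $k$, and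 $B^{(m)}=B'$.
\end{proof}

Finally, finite generation passes to rays, so that a single divisor can be tested.

\begin{lemma}\label{lem:rays}
Let $B'$ be a finitely generated $\mathbb{Z}^2$-graded $\mathbb{C}$-algebra and $\Pi\subset\mathbb{Z}^2$ a subgroup. Then the sum of the pieces of $B'$ with degree in $\Pi$ is a finitely generated $\mathbb{C}$-algebra.
\end{lemma}

\begin{proof}
Choose homogeneous generators of degrees $\delta_1,\dots,\delta_s\in\mathbb{Z}^2$. The subalgebra is spanned by the monomials with exponent in $\mathcal{M}=\{e\in\mathbb{N}^s:\sum e_i\delta_i\in\Pi\}$. If $e\le e'$ componentwise and both lie in $\mathcal{M}$, then $e'-e\in\mathcal{M}$. So the monoid $\mathcal{M}$ is generated by its minimal nonzero elements, which are finite in number by Dickson's lemma.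
\end{proof}

\section{The configuration and the proof of Theorem~\ref{thm:main}}\label{sec:config}

\subsection{What the configuration has to achieve}
We want a divisor $D=kK_{S'}+nC$ with $k>0$ to which Lemma~\ref{lem:linear} applies on $S^\circ$, with $\Gamma$ the strict transform $Z'$ of a smooth cubic $Z$. Let $\mathcal{T}=\mathcal{P}\cap Z$ and $b=|\mathcal{T}|$, so $Z'\sim3H-\sum_{p\in\mathcal{T}}E_p$.

Sections over $S^\circ$ restrict to sections on the complete curve $Z'$ only if $Z'$ misses the $L_j'$. As $Z'\cdot L_j'=3-|L_j\cap\mathcal{T}|$, every line must contain three points of $\mathcal{T}$. The degree of $D$ on $Z'$ is $3(n-3k)+kb$, and it is zero when $(k,n)$ is proportional to $(3,9-b)$. This leads to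
\[
D=3K_{S'}-(b-9)C\sim3E-bH,\qquad\mathcal{O}_{Z'}(D)\cong\mathcal{O}_Z\Big(3\sum_{p\in\mathcal{T}}[p]-3b[O]\Big),
\]
and we need $\sum_{p\in\mathcal{T}}p$ to be non-torsion. Adding up the three points of each line gives $\sum_{p\in\mathcal{T}}\mu_p\,p=0$ in $Z$, so $\mu_p$ must not be constant on $\mathcal{T}$. Finally, $D\cdot H<0$, so the multiples of $D$ have no sections on $S'$: all sections over $S^\circ$ come from poles along the lines, and there must be many lines through few points of $Z$. Cosets of a finite subgroup produce many collinear triples, and using only part of one coset makes the multiplicities unequal.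

\subsection{The lines}
With $Z,G,G_0,\alpha$ as in Theorem~\ref{thm:main}, let
\[
\mathcal{T}_1=\alpha+G_0,\qquad\mathcal{T}_2=G,\qquad\mathcal{T}_3=-\alpha+G,\qquad\mathcal{T}=\mathcal{T}_1\cup\mathcal{T}_2\cup\mathcal{T}_3 .
\]
The three sets lie in different cosets of $G$ because $\alpha,2\alpha\notin G$, so $b=|\mathcal{T}|=a+2g$. For $\xi\in G_0$ and $\gamma\in G$ the points $\alpha+\xi\in\mathcal{T}_1$, $\gamma\in\mathcal{T}_2$ and $-\alpha-\xi-\gamma\in\mathcal{T}_3$ are distinct with sum $0$. They lie on a line $L_{\xi,\gamma}$, which meets $Z$ in exactly these three points. Let $\mathcal{P}$ be the union of $\mathcal{T}$ and all pairwise intersections of these lines.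

\begin{lemma}\label{lem:config}
The $L_{\xi,\gamma}$ are $d=ag$ distinct lines, conditions {\rm(a), (b), (c)} hold, $\mathcal{P}\cap Z=\mathcal{T}$, and
\[
\mu_p=g\ \ (p\in\mathcal{T}_1),\qquad\mu_p=a\ \ (p\in\mathcal{T}_2\cup\mathcal{T}_3),\qquad\mu_p\le a\ \ (p\in\mathcal{P}\setminus Z).
\]
\end{lemma}

\begin{proof}
Each line contains exactly one point of each $\mathcal{T}_i$, and its points in $\mathcal{T}_1$ and $\mathcal{T}_2$ determine $(\xi,\gamma)$. So the lines are distinct. They meet $Z$ only in $\mathcal{T}$, so $\mathcal{P}\cap Z=\mathcal{T}$. The point $\alpha+\xi$ lies on $L_{\xi,\gamma}$ for the $g$ choices of $\gamma$. The point $\gamma$ lies on $L_{\xi,\gamma}$ for the $a$ choices of $\xi$. The point $-\alpha+\gamma'$ lies on $L_{\xi,\gamma}$ exactly when $\gamma=-\xi-\gamma'$, which is an element of the group $G$ for each of the $a$ choices of $\xi$. If $p\notin Z$, each of our lines through $p$ contains a point of $\mathcal{T}_1$, and only one line joins $p$ to a given point, so $\mu_p\le|\mathcal{T}_1|=a$. Condition (a) holds by definition of $\mathcal{P}$, (b) by the counts above and the definition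 of $\mathcal{P}$, and (c) because each line contains three points of $\mathcal{T}$.
\end{proof}

Number the lines $L_1,\dots,L_d$, choose any line $C$ that misses $\mathcal{P}$, and let $t:\mathcal{X}\to\mathbb{A}^1$ be given by Proposition~\ref{prop:smoothing}. This is the smoothing of Theorem~\ref{thm:main}. For $a=10$, $g=11$ there are $110$ lines, $b=32$ and $D=3K_{S'}-23C$.

\subsection{Vanishing along the cubic}
Every line contains three points of $\mathcal{T}$, so $Z'\cdot L_j'=0$, and $Z'\cong Z$ is a complete curve contained in $S^\circ$.

\begin{lemma}\label{lem:vanish}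
For all $l\ge1$, every section of $lD$ over $S^\circ$ vanishes along $Z'$.
\end{lemma}

\begin{proof}
The line bundle $\mathcal{O}_{Z'}(lD)\cong\mathcal{O}_Z(3l\sum_{\mathcal{T}}[p]-3lb[O])$ has degree $0$ and corresponds to the point $3l\sum_{p\in\mathcal{T}}p$. Modulo $G$, the sums over $\mathcal{T}_1,\mathcal{T}_2,\mathcal{T}_3$ are $a\alpha$, $0$, $-g\alpha$. So the point is $3l(a-g)\alpha$ plus an element of $G$, and it is nonzero because $g\ne a$ and $\alpha$ is not torsion. The bundle is nontrivial and has no nonzero section.
\end{proof}

By \eqref{eq:fractions}, a section of $lD\sim-lbH+3lE$ over $S^\circ$ is a fraction of degree $-lb$ with $\operatorname{ord}_p\ge-3l$ for all $p\in\mathcal{P}$, and its order along $Z'$ is the exponent of the cubic form $c$ in the numerator. Try the denominator $\prod_j\ell_j^e$. The numerator $F$ must have degree $ed-lb$ and $\operatorname{mult}_pF\ge e\mu_p-3l$. For $e/l=3/a$ these conditions disappear at all points with $\mu_p\le a$, and what remains is the linear system of Section~\ref{sec:cubic}.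

\begin{lemma}\label{lem:once}
For every $l\ge1$ there is a section $\sigma_l$ of $laD$ over $S^\circ$ with $\operatorname{ord}_{Z'}(\sigma_l)=1$.
\end{lemma}

\begin{proof}
Apply Proposition~\ref{prop:orderone} to the $a\ge10$ points of $\mathcal{T}_1$, in degree $l(g-a)\ge1$, and put
\[
\sigma_l=\Phi_{l(g-a)}\Big/\prod_{j=1}^d\ell_j^{\,3l}.
\]
Its degree is $la(g-a)-3l\,ag=-la(a+2g)=-lab$. For $p\in\mathcal{T}_1$ we have $\operatorname{ord}_p\sigma_l\ge3l(g-a)-3lg=-3la$. For all other $p\in\mathcal{P}$ we have $\operatorname{ord}_p\sigma_l\ge-3l\mu_p\ge-3la$ by Lemma~\ref{lem:config}. So $\sigma_l\in H^0(S^\circ,laD)$, and $c$ divides its numerator exactly once.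
\end{proof}

In terms of divisor classes, the computation says that
\[
aD+3\sum_jL_j'\sim(g-a)Q+3\sum_{p\in\mathcal{P}\setminus Z}(a-\mu_p)E_p ,
\]
where $Q=aH-3\sum_{p\in\mathcal{T}_1}E_p$ is nef and big and the last sum is effective.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:config} and Proposition~\ref{prop:smoothing}, the germ of $t$ at $x$ is a smoothing of a rational surface singularity. Suppose that $\mathcal{K}(\mathcal{X})^{(m)}$ is finitely generated for some $m\ge1$. By \eqref{eq:stalk} and Lemma~\ref{lem:descent}, $B^{(m)}$ is a finitely generated $\mathbb{C}$-algebra. Apply Lemma~\ref{lem:rays} with $\Pi=\mathbb{Z}\cdot(3m,-(b-9)m)$. Only $k\ge0$ occurs in $B^{(m)}$, so by Proposition~\ref{prop:B} the algebra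
\[
\bigoplus_{l\ge0}B_{3ml,\,-(b-9)ml}=\bigoplus_{l\ge0}H^0(S^\circ,lmD)=\mathcal{R}(S^\circ,mD)
\]
is finitely generated. By Lemma~\ref{lem:vanish}, Lemma~\ref{lem:linear} applies to $W=S^\circ$, $M=mD$, $\Gamma=Z'$ and gives a constant $\lambda$. The section $\sigma_{ml}$ of Lemma~\ref{lem:once} has degree $la$ in $\mathcal{R}(S^\circ,mD)$, so $1\ge la/\lambda$ for all $l\ge1$, which is absurd.
\end{proof}

\begin{remark}
Each hypothesis enters at a definite place. That $O$ is a flex gives $\mathcal{O}_Z(1)\cong\mathcal{O}_Z(3[O])$. That $G$ is a group keeps the third point of $L_{\xi,\gamma}$ in the single coset $\mathcal{T}_3$. The bound $a\ge10$ is used only in Proposition~\ref{prop:orderone}; for $a\le9$ one has $Q^2\le0$, so $Q$ is not nef and big. Since $G_0\subset G$, the condition $g>a$ excludes only $G_0=G$; then $\mu_p$ is constant on $\mathcal{T}$, the bundle $\mathcal{O}_{Z'}(D)$ is torsion, and the multiple $(g-a)Q$ vanishes. If $\alpha$ is torsion with $\alpha,2\alpha\notin G$, the smoothing is still defined, but $\mathcal{O}_{Z'}(D)$ is torsion and the proof of Lemma~\ref{lem:vanish} breaks down.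
\end{remark}

\section{Small modifications, base change, and infinitely many examples}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:cons}]
(1) Suppose $\pi$ exists. Relative ampleness means that, after shrinking $\mathcal{X}$, there are $m\ge1$ with $mK_{\mathcal{X}^+}$ Cartier and a closed embedding $\mathcal{X}^+\subset\mathcal{X}\times\mathbb{P}^M$ over $\mathcal{X}$ under which $\mathcal{O}(1)$ restricts to $\mathcal{O}(mK_{\mathcal{X}^+})$. Let $\mathcal{I}$ be the ideal sheaf of $\mathcal{X}^+$ and $\mathrm{pr}$ the projection to $\mathcal{X}$. By relative Serre vanishing, $R^1\mathrm{pr}_*\mathcal{I}(k)=0$ near $x$ for all $k\ge k_0$, so for these $k$ the polynomials of degree $k$ in the homogeneous coordinates of $\mathbb{P}^M$ generate $\pi_*\mathcal{O}(kmK_{\mathcal{X}^+})$. The pieces with $k<k_0$ are coherent because $\pi$ is proper. Hence $\bigoplus_k\pi_*\mathcal{O}(kmK_{\mathcal{X}^+})$ is finitely generated at $x$. On the other hand let $Y$ be as in the definition of a small modification. For open $W\subset\mathcal{X}$, (F1) on $\mathcal{X}^+$ and on $\mathcal{X}$ identifies both $\Gamma(\pi^{-1}W,\mathcal{O}(kmK_{\mathcal{X}^+}))$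 and $\Gamma(W,\mathcal{O}(kmK_{\mathcal{X}}))$ with the sections over $\pi^{-1}(W\setminus Y)\cong W\setminus Y$. So the algebra is $\mathcal{K}(\mathcal{X})^{(m)}$, contradicting Theorem~\ref{thm:main}.

(2) Let $R_r=R[s]/(s^r-t)$, a free $R$-module of rank $r$, and let $\kappa:\mathcal{X}_r=\operatorname{Spec}R_r\to\mathcal{X}$ be the projection. The only point over $x$ is $x_r$, given by $R_+$ and $s$. The morphism $s:\mathcal{X}_r\to\mathbb{A}^1$ is the base change of $t$, so it is flat, smooth outside $x_r$, and its fiber over $0$ is $\operatorname{Spec}R_r/sR_r=\operatorname{Spec}R/tR=X$. Thus its germ at $x_r$ is a smoothing of $X$. The space $\mathcal{X}_r$ is smooth outside $x_r$ and has depth $3$ at $x_r$, since $s$ is a nonzerodivisor and $A$ has depth $2$; so it is normal.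

Relative canonical sheaves of smooth morphisms are compatible with base change, and relative and absolute canonical sheaves are isomorphic because $\omega_{\mathbb{A}^1}$ is trivial. So $\omega_{\mathcal{X}_r}\cong\kappa^*\omega_{\mathcal{X}}$ on $\mathcal{X}_r\setminus\{x_r\}$. By (F1), the projection formula and the freeness of $R_r$,
\[
\Gamma(\mathcal{X}_r,\mathcal{O}(kK_{\mathcal{X}_r}))=\Gamma(\mathcal{X}\setminus\{x\},\omega_{\mathcal{X}}^k\otimes\kappa_*\mathcal{O}_{\mathcal{X}_r})=B_k\otimes_RR_r ,
\]
compatibly with products. Let $\Lambda$ be the analytic local ring of $\mathcal{X}_r$ at $x_r$. The argument for \eqref{eq:stalk}, applied to $R_r$, gives $\mathcal{K}(\mathcal{X}_r)^{(m)}_{x_r}=B^{(m)}\otimes_R\Lambda$. The homomorphism $R_{R_+}\to\Lambda$ is local and flat, being the composition of $R_{R_+}\to(R_r)_{x_r}$ and $(R_r)_{x_r}\to\Lambda$. If $\mathcal{K}(\mathcal{X}_r)^{(m)}$ were finitely generated, then $B^{(m)}$ would be by Lemma~\ref{lem:descent}, and then $\mathcal{K}(\mathcal{X})^{(m)}$ by \eqref{eq:stalk}, contradicting Theorem~\ref{thm:main}.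

(3) By Proposition~\ref{prop:X} and Lemma~\ref{lem:config}, the fundamental cycle of $X$ is reduced, and the minimal resolution has exactly one exceptional curve that is not a $(-2)$-curve, of self-intersection $-(ag+1)$. This number is an invariant of the germ. The group $Z\cong(\mathbb{R}/\mathbb{Z})^2$ has subgroups of every order, so $ag$ takes infinitely many values, and there are infinitely many $X$. Finally, Theorem~\ref{thm:main} applies to every non-torsion $\alpha$, and the torsion points of $Z$ are countable.
\end{proof}

\begin{thebibliography}{1}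

\bibitem{sandwiched}
\emph{On the canonical algebra of smoothings of sandwiched singularities},
\texttt{https://\allowbreak www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak C66455311B80F3CD133A5738917E1CAC/\allowbreak S0010437X0400106Xa.pdf/\allowbreak on-the-\allowbreak canonical-\allowbreak algebra-\allowbreak of-\allowbreak smoothings-\allowbreak of-\allowbreak sandwiched-\allowbreak singularities.pdf}

\end{thebibliography}
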